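# A fourth-order maximum principle for weighted biharmonic functions: a counterexample, and the radial case

## 1. Weights, Bergman kernels and the operator $\Delta\omega^{-1}\Delta$

Throughout, $\mathbb D$ is the open unit disk, $\mathbb T=\partial\mathbb D$, $\Delta=\partial_x^2+\partial_y^2$, $dA$ is area measure with $A(\mathbb D)=1$, and $d\sigma=d\theta/2\pi$ on $\mathbb T$. We write $\partial_r$ for the outward radial derivative and $\partial_n$ for the normal derivative in the *interior* direction, so $\partial_n=-\partial_r$ on $\mathbb T$. "Smooth" means $C^\infty$. With these normalizations Green's formula reads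
$$\int_{\mathbb D}(k\,\Delta w-w\,\Delta k)\,dA=2\int_{\mathbb T}(k\,\partial_rw-w\,\partial_rk)\,d\sigma .\tag{1}$$
A *harmonic polynomial* is a finite linear combination of $z^n$ and $\bar z^n$, $n\ge0$. On $\mathbb T$ these are the trigonometric polynomials, so a continuous function on $\mathbb T$ that integrates to $0$ against all of them is zero.

**Definition (weight, logarithmically subharmonic).** A weight is a nonnegative integrable function $\omega$ on $\mathbb D$. It is logarithmically subharmonic if $\log\omega$ is subharmonic on $\mathbb D$.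

For example, $\omega=|F|^2$ with $F$ analytic, $F\not\equiv0$, is logarithmically subharmonic. So is $|F|^2+\delta$ with a constant $\delta>0$, because with $\Delta=4\partial\bar\partial$
$$\Delta\log(|F|^2+\delta)=4\,\frac{|F'|^2(|F|^2+\delta)-|F|^2|F'|^2}{(|F|^2+\delta)^2}=\frac{4\delta|F'|^2}{(|F|^2+\delta)^2}\ge0 .\tag{2}$$
The weight $1-|z|^2$ is not in this class: $\Delta\log(1-|z|^2)=-4(1-|z|^2)^{-2}<0$.

**Definition (reproducing weight).** A weight is reproducing (for the origin) if $\int_{\mathbb D}h\,\omega\,dA=h(0)$ for all bounded harmonic $h$ on $\mathbb D$.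

The weight $\omega=1$ is reproducing by the mean value property. To test a bounded weight it is enough to take $h=z^n$ and $h=\bar z^n$: for bounded harmonic $h$ and $r<1$, the function $h(r\,\cdot)$ is a uniform limit on $\overline{\mathbb D}$ of harmonic polynomials, and then $r\to1$ by dominated convergence. For a radial weight the integrals against $z^n,\bar z^n$, $n\ge1$, vanish, so it is reproducing exactly when $\int\omega\,dA=1$. For instance $\omega=\frac23(1+|z|^2)$ is reproducing, since $\int|z|^2dA=\frac12$, and it is logarithmically subharmonic by (2).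

From now on, whenever $\omega^{-1}$ appears, $\omega$ is assumed positive on $\mathbb D$.

**Definition ($\omega$-biharmonic, sub-$\omega$-biharmonic).** A real-valued smooth $u$ on $\mathbb D$ is $\omega$-biharmonic if $\Delta(\omega^{-1}\Delta u)=0$, and sub-$\omega$-biharmonic if $\Delta(\omega^{-1}\Delta u)\le0$, on $\mathbb D$.

So $u$ is $\omega$-biharmonic exactly when $\Delta u=\omega h$ with $h$ harmonic. Harmonic functions are examples ($h=0$); so is any $q$ with $\Delta q=\omega$ ($h=1$). For $\omega=1$ one may take $q=(|z|^2-1)/4$. For $\omega=1$ the function $-(1-|z|^2)^2=-1+2|z|^2-|z|^4$ is sub-$\omega$-biharmonic, since $\Delta^2$ of it is $-\Delta(16|z|^2)=-64$.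

**Definition (Bergman space and kernel).** $A^2$ is the Hilbert space of analytic functions in $L^2(\mathbb D,dA)$. Its reproducing kernel is $B_\lambda(z)=(1-\bar\lambda z)^{-2}$: one has $\langle G,B_\lambda\rangle=G(\lambda)$ for $G\in A^2$. In particular $B_0=1$. The kernel of the subspace $\{G\in A^2:G(a)=0\}$ is $B_\lambda(z)-B_a(z)\overline{B_a(\lambda)}/B_a(a)$.

**Definition (one-point zero divisor).** For $0<a<1$ put $\gamma=1-a^2$, so $B_a(a)=\gamma^{-2}$, and
$$\varphi(z)=(1-\gamma^2)^{-1/2}\Big(1-\frac{B_a(z)}{B_a(a)}\Big)=(1-\gamma^2)^{-1/2}\Big(1-\frac{\gamma^2}{(1-az)^2}\Big).$$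

For $a=1/\sqrt2$ this is $\varphi(z)=\frac2{\sqrt3}\big(1-\frac{1}{4(1-z/\sqrt2)^2}\big)$; it vanishes at $z=1/\sqrt2$, and $\varphi(0)=\sqrt3/2$.

We use two textbook facts on boundary value problems.

**Fact 1** (Gilbarg–Trudinger, Theorem 6.19). For $F\in C^\infty(\overline{\mathbb D})$ and $f\in C^\infty(\mathbb T)$ there is a unique $w\in C^\infty(\overline{\mathbb D})$ with $\Delta w=F$ and $w|_{\mathbb T}=f$.

**Fact 2** (Agmon–Douglis–Nirenberg, CPAM 12 (1959); Lions–Magenes, vol. I, Ch. 2). Let $\omega$ be smooth and strictly positive on $\overline{\mathbb D}$. The operator $\Delta\omega^{-1}\Delta$ is strongly elliptic with smooth coefficients, and its form $\int\omega^{-1}\Delta u\,\Delta v$ is positive definite on $H_0^2$. The problem of prescribing $\Delta(\omega^{-1}\Delta w)$ on $\mathbb D$ and $w,\partial_nw$ on $\mathbb T$ has a unique solution in $C^\infty(\overline{\mathbb D})$ for smooth data, and $\Delta\omega^{-1}\Delta:H^{j+4}\cap H^2_0\to H^j$ is an isomorphism for each $j\ge0$.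

Uniqueness is easy to see. If $d$ is $\omega$-biharmonic, smooth on $\overline{\mathbb D}$, with $d=\partial_nd=0$ on $\mathbb T$, put $\eta=\omega^{-1}\Delta d$, which is harmonic. By (1), $\int\omega\eta^2dA=\int\eta\,\Delta d\,dA=0$. So $\eta=0$, $d$ is harmonic, and $d=0$.

## 2. A maximum principle with two boundary inequalities

The ordinary maximum principle compares two functions from their boundary values. The operator $\Delta\omega^{-1}\Delta$ has order four, so two boundary conditions are natural: values and normal derivatives. The following is posed in "An Hadamard Maximum Principle", http://www.mat.univie.ac.at/~esiprpr/esi712.pdf.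

**Conjecture.** Let $\omega$ be a logarithmically subharmonic reproducing weight on $\mathbb D$ which is $C^\infty$-smooth on $\overline{\mathbb D}$. Let $u,v$ be real-valued and $C^\infty$-smooth on $\overline{\mathbb D}$, with $u$ sub-$\omega$-biharmonic and $v$ $\omega$-biharmonic on $\mathbb D$. Then
$$u|_{\mathbb T}\le v|_{\mathbb T}\ \text{ and }\ \partial_nu|_{\mathbb T}\le\partial_nv|_{\mathbb T}\quad\Longrightarrow\quad u|_{\mathbb D}\le v|_{\mathbb D}.$$

Is it true? In words: if $u$ starts below $v$ on the circle, and on moving inward it also grows no faster, does it stay below? We shall prove the following.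

**Theorem 1.** The conjecture is false. There are a real-analytic, strictly positive, logarithmically subharmonic reproducing weight $\omega$ on $\overline{\mathbb D}$ and an $\omega$-biharmonic $u\in C^\infty(\overline{\mathbb D})$ with $u\le0$ and $\partial_nu\le0$ on $\mathbb T$, but $u(z_0)>0$ for some $z_0\in\mathbb D$. (Take $v=0$.) One may take $\omega=(1-\delta)|\varphi|^2+\delta$, where $\varphi$ is the one-point zero divisor at $a\in(0,1)$, with $a$ close to $1$ and then $\delta>0$ small.

**Theorem 2.** In Theorem 1 one can have in addition $\partial_nu=0=\partial_nv$ on $\mathbb T$.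

**Theorem 3.** Let $\omega\in C^\infty(\overline{\mathbb D})$ be positive on $\mathbb D$, radial and logarithmically subharmonic. (The reproducing property, which here just says $\int\omega\,dA=1$, is not needed.) Then the implication in the conjecture holds for all $u,v\in C^\infty(\overline{\mathbb D})$ with $u$ sub-$\omega$-biharmonic and $v$ $\omega$-biharmonic.

It is convenient to put $w=v-u$. When $u$ and $v$ are both $\omega$-biharmonic, so is $w$, and the question is whether
$$f:=w|_{\mathbb T}\ge0,\qquad g:=\partial_nw|_{\mathbb T}\ge0$$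
force $w\ge0$ on $\mathbb D$. We call $(f,g)$ the data of $w$.

## 3. Constant data, and the weight $\omega=1$

**Constant data.** Let $\omega$ be reproducing, smooth and positive on $\overline{\mathbb D}$. Let $q$ solve $\Delta q=\omega$, $q|_{\mathbb T}=0$. For each harmonic polynomial $k$, (1) and the reproducing property give
$$2\int_{\mathbb T}k\,\partial_rq\,d\sigma=\int_{\mathbb D}k\,\omega\,dA=k(0)=\int_{\mathbb T}k\,d\sigma,\qquad\text{so}\qquad \partial_nq=-\tfrac12\ \text{ on }\mathbb T .\tag{3}$$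
So the reproducing property makes the normal derivative of $q$ constant. The $\omega$-biharmonic function with constant data $f,g\ge0$ is $w=f-2gq$. As $q$ is subharmonic with boundary values $0$, $q\le0$ and $w\ge0$. For constant data the conjecture is right.

**The weight $\omega=1$.** For $N=|n|$ we have $\Delta(r^{N+2}e^{in\theta})=\big((N+2)^2-N^2\big)r^Ne^{in\theta}=4(N+1)r^Ne^{in\theta}$, which is harmonic. Hence the biharmonic function with data $f=\sum f_n\zeta^n$, $g=\sum g_n\zeta^n$ is
$$w(r\zeta)=\sum_n r^{N}\Big[f_n+(g_n+Nf_n)\frac{1-r^2}2\Big]\zeta^n,$$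
since the boundary value is $f$ and $\partial_r$ at $r=1$ has coefficients $Nf_n-(g_n+Nf_n)=-g_n$. Put $x=\operatorname{Re}\zeta$ and
$$D_q=1+q^2-2qx,\qquad P_q(\zeta)=\sum_n q^{|n|}\zeta^n=\frac{1-q^2}{D_q},\qquad S_q(\zeta)=q\,\partial_qP_q=\sum_n|n|q^{|n|}\zeta^n=\frac{2q\,(x(1+q^2)-2q)}{D_q^2}.\tag{4}$$
(For the last formula: $-2qD_q-(1-q^2)(2q-2x)=2x(1+q^2)-4q$.) Then $w$ is $f$ convolved with $P_r+\frac{1-r^2}2S_r$ plus $g$ convolved with $\frac{1-r^2}2P_r$. The second kernel is positive, and the first is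
$$\frac{1-r^2}{D_r^2}\big[1+r^2-2rx+rx(1+r^2)-2r^2\big]=\frac{(1-r^2)^2(1-rx)}{D_r^2}>0 .$$
So $w\ge0$ whenever $f,g\ge0$.

## 4. What two ordinary maximum principles give, and a boundary test

The first thing to try is to split the fourth-order operator into two steps of order two. If $w$ is $\omega$-biharmonic then $h=\omega^{-1}\Delta w$ is harmonic. If we knew $h\le0$, then $w$ would be superharmonic, and $w|_{\mathbb T}\ge0$ would give $w\ge0$.

This stops at the sign of $h$. Suppose $\omega$ is reproducing, smooth and positive on $\overline{\mathbb D}$, and $\partial_nw=0$. Then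
$$h(0)=\int_{\mathbb D}h\,\omega\,dA=\int_{\mathbb D}\Delta w\,dA=2\int_{\mathbb T}\partial_rw\,d\sigma=0 ,$$
so $h$ changes sign unless $h\equiv0$. A concrete case: for $\omega=1$, $f=1+\cos\theta$, $g=0$, Section 3 gives $w=1+\frac{r(3-r^2)}2\cos\theta$ and $h=-4r\cos\theta$. Here $w\ge0$, because $r(3-r^2)/2\le1$, but $w$ is neither sub- nor superharmonic. So for data $(f,0)$ with $h\not\equiv0$ the second-order maximum principle cannot settle the sign.

We can still use $h$ at the boundary. Suppose $g=0$, $f\ge0$, and $f=0$ near some $\zeta_0\in\mathbb T$. In polar coordinates $\Delta=\partial_r^2+\frac1r\partial_r+\frac1{r^2}\partial_\theta^2$. At $\zeta_0$ the tangential derivatives of $w$ vanish and $\partial_rw=0$, so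
$$\partial_r^2w(\zeta_0)=\Delta w(\zeta_0)=\omega(\zeta_0)h(\zeta_0),\qquad w(r\zeta_0)=\tfrac12\omega(\zeta_0)h(\zeta_0)(1-r)^2+O((1-r)^3).\tag{5}$$
If $\omega(\zeta_0)>0$ and $h(\zeta_0)<0$, then $w$ is negative just inside $\zeta_0$. So a counterexample would follow from a single negative boundary value of $h$ off the support of $f$.

To find $h$ from $f$, apply (1) with a harmonic polynomial $k$ and data $(f,0)$:
$$\int_{\mathbb D}k\,h\,\omega\,dA=\int_{\mathbb D}k\,\Delta w\,dA=-2\int_{\mathbb T}f\,\partial_rk\,d\sigma .\tag{6}$$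
So $h$ is a harmonic function whose $L^2(\omega)$ inner products with all harmonic polynomials are known. If we have a kernel $Q(z,\lambda)$ that reproduces harmonic polynomials with respect to $\omega\,dA$, then formally $h=-2\int f(\zeta)\,(r\partial_r)_\lambda Q(\cdot,\zeta)\,d\sigma(\zeta)$. The fourth-order problem becomes a kernel computation. We therefore want a reproducing, logarithmically subharmonic weight whose kernel is explicit; $|\varphi|^2$ is such a weight. It has one defect, a zero at $a$, which violates positivity and will be repaired at the end.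

## 5. The weight $\omega_0=|\varphi|^2$ and its harmonic kernel

Let $\gamma=1-a^2$ and $m=2-a^2=1+\gamma$. Since $(1-az)^2-\gamma^2=(1-az-\gamma)(1-az+\gamma)=(a^2-az)(m-az)$,
$$\varphi(z)=(1-\gamma^2)^{-1/2}\,\frac{a(a-z)(m-az)}{(1-az)^2},\qquad \omega_0=|\varphi|^2 .$$
As $m-a=(1-a)(2+a)>0$, the only zero of $\varphi$ in $\overline{\mathbb D}$ is $a$.

**Step 1. The weight $\omega_0$ is reproducing.** This step puts $\omega_0$ in the right class and will give the harmonic kernel from the analytic one. Let $c=(1-\gamma^2)^{-1/2}$, so $\varphi=c(B_0-\gamma^2B_a)$. For $n\ge1$ the function $z^n\varphi$ vanishes at $0$ and at $a$, so it is orthogonal to $B_0=1$ and $B_a$, hence to $\varphi$: $\int z^n|\varphi|^2dA=0$. Conjugating, $\int\bar z^n|\varphi|^2dA=0$. Finally, since $\varphi(a)=0$,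
$$\|\varphi\|^2=c\langle\varphi,1\rangle-c\gamma^2\langle\varphi,B_a\rangle=c\,\varphi(0)=c^2(1-\gamma^2)=1 .$$
By the remark after the definition, $\omega_0$ is reproducing.

**Step 2. The analytic kernel for $\omega_0$.** The purpose is a closed formula. Let $t=z\bar\lambda$. The kernel of $\{G\in A^2:G(a)=0\}$ is
$$J(z,\lambda)=\frac1{(1-t)^2}-\frac{\gamma^2}{(1-az)^2(1-a\bar\lambda)^2}.$$
Put $K(z,\lambda)=J(z,\lambda)/(\varphi(z)\overline{\varphi(\lambda)})$. With $X=(1-az)(1-a\bar\lambda)=1-az-a\bar\lambda+a^2t$, the numerator of $J$ over the common denominator is $X^2-\gamma^2(1-t)^2$, and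
$$X-\gamma(1-t)=a^2-az-a\bar\lambda+t=(z-a)(\bar\lambda-a),$$
$$X+\gamma(1-t)=m-az-a\bar\lambda+(2a^2-1)t .$$
On the other hand $\varphi(z)\overline{\varphi(\lambda)}=\dfrac{a^2}{1-\gamma^2}\cdot\dfrac{(a-z)(a-\bar\lambda)(m-az)(m-a\bar\lambda)}{(1-az)^2(1-a\bar\lambda)^2}$, and $1-\gamma^2=(1-\gamma)(1+\gamma)=a^2m$. Hence
$$(1-t)^2K=\frac{m\,\big(m-az-a\bar\lambda+(2a^2-1)t\big)}{(m-az)(m-a\bar\lambda)} .$$
The denominator is $m^2-maz-ma\bar\lambda+a^2t$, so denominator minus numerator is $(a^2-m(2a^2-1))t$, and $a^2-(2-a^2)(2a^2-1)=2-4a^2+2a^4=2\gamma^2$. Therefore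
$$K=\frac{1-tL}{(1-t)^2},\qquad L(z,\lambda)=\frac{2\gamma^2}{(m-az)(m-a\bar\lambda)},\qquad t=z\bar\lambda.\tag{7}$$
In particular $K(0,\lambda)=1$, and for $\lambda\in\mathbb D$ the function $K(\cdot,\lambda)$ is analytic in a neighborhood of $\overline{\mathbb D}$. For $\omega=1$ the corresponding kernel is $(1-t)^{-2}$; thus $L$ is the whole effect of the weight.

**Step 3. The harmonic kernel.** We now pass from analytic to harmonic polynomials. For an analytic polynomial $F$ and $\lambda\in\mathbb D$, $\lambda\ne a$,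
$$\int F\,\overline{K(\cdot,\lambda)}\,\omega_0\,dA=\frac1{\varphi(\lambda)}\int F\varphi\,\overline{J(\cdot,\lambda)}\,dA=\frac{F(\lambda)\varphi(\lambda)}{\varphi(\lambda)}=F(\lambda),$$
because $F\varphi$ vanishes at $a$; for $\lambda=a$ the outer equality follows by continuity in $\lambda$. Also $FK(\cdot,\lambda)$ is bounded and analytic, so by Step 1
$$\int F\,K(\cdot,\lambda)\,\omega_0\,dA=F(0)K(0,\lambda)=F(0)=\int F\,\omega_0\,dA .$$
With $Q=2\operatorname{Re}K-1=K+\overline K-1$ we get $\int F\,Q(\cdot,\lambda)\omega_0\,dA=F(0)+F(\lambda)-F(0)=F(\lambda)$. As $Q$ is real, the same holds for $\overline F$. So $\int k\,Q(\cdot,\lambda)\,\omega_0\,dA=k(\lambda)$ for all harmonic polynomials $k$.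

Let $\vartheta=\bar\lambda\partial_{\bar\lambda}$ and $D=\lambda\partial_\lambda+\bar\lambda\partial_{\bar\lambda}=r\partial_r$. Since $K$ depends on $\lambda$ only through $\bar\lambda$, $D_\lambda Q=2\operatorname{Re}\vartheta K$. Differentiating in $\lambda$ under the integral,
$$\int_{\mathbb D}k\cdot2\operatorname{Re}(\vartheta K)(\cdot,\lambda)\,\omega_0\,dA=(Dk)(\lambda)\qquad(\lambda\in\mathbb D).\tag{8}$$

## 6. Solving the $\omega_0$-problem with data $(f,0)$

Let $f\in C^\infty(\mathbb T)$, $f\ge0$, $\hat f(n)=\int f\bar\zeta^n\,d\sigma$.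

**Step 4. The harmonic density $h_0$.** We make the formal expression for $h$ from Section 4 rigorous, by approaching the circle from inside. For $0<\tau<1$ let
$$h_\tau(z)=-4\operatorname{Re}\int_{\mathbb T}f(\zeta)\,(\vartheta K)(z,\tau\zeta)\,d\sigma(\zeta).$$
By (8), $\int kh_\tau\omega_0\,dA=-2\int f(\zeta)(Dk)(\tau\zeta)\,d\sigma(\zeta)$. We show that $h_\tau$ converges. Write $A(z)=(m-az)^{-1}=\sum_{j\ge0}a_jz^j$ with $a_j=a^j/m^{j+1}>0$, so $\sum_ja_j=1/(m-a)<\infty$ and $A$ is analytic near $\overline{\mathbb D}$. By (7), $L=2\gamma^2A(z)\overline{A(\lambda)}$ and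
$$K=\sum_{n\ge0}(n+1)z^n\bar\lambda^n-2\gamma^2A(z)\sum_{n\ge0}n\,z^n\,\bar\lambda^n\sum_{j\ge0}a_j\bar\lambda^j .$$
Applying $\vartheta$ multiplies $\bar\lambda^l$ by $l$. For $|z|\le1$ and $|\lambda|=\tau<1$ everything converges absolutely, so we may integrate termwise:
$$\int f\,(\vartheta K)(z,\tau\zeta)\,d\sigma=\sum_nn(n+1)\tau^n\hat f(n)z^n-2\gamma^2A(z)\sum_nn\,c_n(\tau)z^n,\qquad c_n(\tau)=\sum_ja_j(n+j)\tau^{n+j}\hat f(n+j).$$
For each $p\geq 1$ there is $C_p$ with $|\hat f(l)|\le C_p(1+l)^{-p}$; hence $|c_n(\tau)|\le C_p(1+n)^{1-p}/(m-a)$ for all $\tau\le1$. So both series, together with all their $z$-derivatives, converge uniformly on $\overline{\mathbb D}$ and uniformly in $\tau\le1$. Their terms are continuous in $\tau$, so $h_\tau\to h_0$ uniformly on $\overline{\mathbb D}$, where $h_0\in C^\infty(\overline{\mathbb D})$ is $-4\operatorname{Re}$ of the sum at $\tau=1$ and is harmonic. Letting $\tau\to1$,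
$$\int_{\mathbb D}k\,h_0\,\omega_0\,dA=-2\int_{\mathbb T}f\,\partial_rk\,d\sigma\qquad\text{for all harmonic polynomials }k.\tag{9}$$

**Step 5. The solution $w_0$.** Here we check that $h_0$ gives a function with data exactly $(f,0)$. Let $w_0\in C^\infty(\overline{\mathbb D})$ be the real function with $\Delta w_0=\omega_0h_0$, $w_0|_{\mathbb T}=f$ (Fact 1). By (1),
$$\int k\,\omega_0h_0\,dA=2\int_{\mathbb T}(k\,\partial_rw_0-f\,\partial_rk)\,d\sigma .$$
Comparison with (9) gives $\int_{\mathbb T}k\,\partial_rw_0\,d\sigma=0$ for all harmonic polynomials $k$. Hence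
$$\partial_rw_0=0\quad\text{on }\mathbb T.\tag{10}$$

**Step 6. Boundary values of $h_0$ off the support of $f$.** This gives the kernel whose sign matters. Let $z=e^{ix}\in\mathbb T\setminus\operatorname{supp}f$. As $\tau\to1$, $(\vartheta K)(z,\tau\zeta)\to(\vartheta K)(z,\zeta)$ uniformly for $\zeta\in\operatorname{supp}f$, so
$$h_0(z)=-4\int_{\mathbb T}f(\zeta)\operatorname{Re}(\vartheta K)(z,\zeta)\,d\sigma(\zeta).$$
Let $\zeta=e^{iy}$, $\alpha=x-y\notin2\pi\mathbb Z$, and take $\lambda=\zeta$, so $t=z\bar\zeta=e^{i\alpha}$. Since $\vartheta t=t$,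
$$\vartheta K=-\frac{t(L+\vartheta L)}{(1-t)^2}+\frac{2t(1-tL)}{(1-t)^3}.$$
For $|t|=1$ we have
$$\frac t{(1-t)^2}=\frac1{t+\bar t-2}=-\frac1{4\sin^2(\alpha/2)},\qquad \frac2{1-t}=\frac{ie^{-i\alpha/2}}{\sin(\alpha/2)}=1+i\cot\tfrac\alpha2,$$
and $1-tL=(1-t)L+(1-L)$. Therefore
$$\vartheta K=\frac{1}{4\sin^2(\alpha/2)}\Big[L+\vartheta L-2L-\frac{2(1-L)}{1-t}\Big]=\frac{\vartheta L-1-i\cot\frac\alpha2\,(1-L)}{4\sin^2(\alpha/2)} .$$
The real part of $-i\cot\frac\alpha2(1-L)$ is $-\cot\frac\alpha2\operatorname{Im}L$. So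
$$h_0(e^{ix})=\int_{\mathbb T}f(e^{iy})\,\frac{E(x,y)}{\sin^2\frac{x-y}2}\,d\sigma,\qquad E(x,y)=1+\cot\tfrac{x-y}2\,\operatorname{Im}L-\operatorname{Re}\vartheta L ,\tag{11}$$
with $L$ and $\vartheta L$ taken at $(z,\lambda)=(e^{ix},e^{iy})$.

For $\omega=1$ the same computation with $L=0$ gives $E=1$, and (5) then predicts $w(re^{ix})\approx\frac12(1-r)^2\int f/\sin^2$. This agrees with the kernel $(1-r^2)^2(1-r\cos\alpha)/D_r^2$ of Section 3 (now with $D_r=1+r^2-2r\cos\alpha$), which for fixed $\alpha\neq 0$ is $\sim(1-r)^2/(1-\cos\alpha)=(1-r)^2/(2\sin^2\frac\alpha2)$.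

## 7. A negative boundary value near $z=1$ as $a\to1$

**Step 7. Scaling limit of $E$.** We look for a sign change where $L$ varies fastest, near the point $1$ at the scale of the distance from $1$ to the pole of $L$. Let $b=a/m$ and $\beta=1-b=(m-a)/m=(1-a)(2+a)/m$, so $\beta\to0$ as $a\to1$. Then $m-az=m(1-bz)$ and
$$L=\frac{C}{(1-bz)(1-b\bar\zeta)},\qquad \vartheta L=\frac{b\bar\zeta}{1-b\bar\zeta}\,L,\qquad C=\frac{2\gamma^2}{m^2},\qquad \frac C{\beta^2}=\frac{2(1+a)^2}{(2+a)^2}\to\frac89 .$$
Put $x=X\beta$, $y=Y\beta$ with fixed real $X\ne Y$. Then $1-bz=1-(1-\beta)e^{iX\beta}=\beta(1-iX)+O(\beta^2)$ and $1-b\bar\zeta=\beta(1+iY)+O(\beta^2)$, so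
$$L\to\frac{8/9}{(1-iX)(1+iY)},\qquad \beta\cot\tfrac{x-y}2\to\frac2{X-Y},\qquad \beta\,\vartheta L\to\frac{8/9}{(1-iX)(1+iY)^2}.$$
Since $(1-iX)(1+iY)=1+XY-i(X-Y)$ has squared modulus $(1+X^2)(1+Y^2)$,
$$\frac{2}{X-Y}\operatorname{Im}\frac1{(1-iX)(1+iY)}=\frac{2}{(1+X^2)(1+Y^2)},\qquad \operatorname{Re}\frac1{(1-iX)(1+iY)^2}=\frac{\operatorname{Re}(1+iX)(1-iY)^2}{(1+X^2)(1+Y^2)^2}=\frac{1-Y^2+2XY}{(1+X^2)(1+Y^2)^2}.$$
The term $\beta\cdot1$ tends to $0$. Hence
$$\beta E(X\beta,Y\beta)\;\to\;\frac89\cdot\frac{2(1+Y^2)-(1-Y^2+2XY)}{(1+X^2)(1+Y^2)^2}=\frac89\cdot\frac{1+3Y^2-2XY}{(1+X^2)(1+Y^2)^2}.\tag{12}$$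
For $Y=0$ the limit is positive, so putting the mass of $f$ at the point $1$ itself shows nothing. But for $Y>0$ the limit is negative as soon as $2XY>1+3Y^2$. Take $X=3$, $Y=1$: the numerator is $1+3-6=-2$ and the limit is $\frac89\cdot\frac{-2}{10\cdot4}=-\frac2{45}$.

**Step 8. The point where $w_0<0$.** We turn the sign of $E$ into a negative value of $w_0$. Fix $a<1$ so close to $1$ that, with $x=3\beta$ and $y=\beta$, the points $e^{ix},e^{iy}$ are distinct and $E(x,y)<0$. Since $E(x,\cdot)$ is continuous near $y$, we can choose $f\in C^\infty(\mathbb T)$, $f\ge0$, $f\not\equiv0$, supported so close to $e^{iy}$ that $E(x,\cdot)<0$ on $\operatorname{supp}f$ and $e^{ix}\notin\operatorname{supp}f$. By (11), $h_0(e^{ix})<0$. Near $e^{ix}$ on $\mathbb T$ we have $w_0=f=0$ and, by (10), $\partial_rw_0=0$; also $\omega_0(e^{ix})>0$. So (5), applied to $w_0$, gives $w_0(re^{ix})<0$ for $r<1$ close to $1$. Fix such a point $z_0\in\mathbb D$: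
$$w_0\ge0\ \text{ and }\ \partial_nw_0=0\ \text{ on }\mathbb T,\qquad w_0(z_0)<0 .\tag{13}$$

## 8. Removing the zero of the weight

The function $w_0$ is not yet a counterexample, because $\omega_0(a)=0$ and the conjecture is about positive weights. The natural repair is $\omega_\delta=(1-\delta)\omega_0+\delta$. If we only keep $h_0$ and solve $\Delta w=\omega_\delta h_0$, $w|_{\mathbb T}=f$, then the normal derivative becomes $\delta$ times a function of unknown sign, and the hypothesis $\partial_nw\ge0$ may be lost. By (3), though, every reproducing weight comes with a function of *constant* normal derivative, and a small multiple of it corrects the sign.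

**Step 9. The weight $\omega_\delta$ is admissible.** Let $0<\delta<1$. Then $\omega_\delta$ is real-analytic and $\ge\delta>0$ on $\overline{\mathbb D}$. It is reproducing, as a convex combination of the reproducing weights $\omega_0$ and $1$. It is logarithmically subharmonic by (2) with $F=\sqrt{1-\delta}\,\varphi$.

**Step 10. Correcting the normal derivative.** Let $p,q_0,q_1\in C^\infty(\overline{\mathbb D})$ vanish on $\mathbb T$ with
$$\Delta p=(1-\omega_0)h_0,\qquad \Delta q_0=\omega_0,\qquad\Delta q_1=1,$$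
and let $q_\delta=(1-\delta)q_0+\delta q_1$, so that $\Delta q_\delta=\omega_\delta$ and, by (3) for $\omega_\delta$, $\partial_nq_\delta=-\frac12$. Let $M=\max_{\mathbb T}|\partial_np|$ and
$$w_\delta=w_0+\delta p-2M\delta\,q_\delta .$$
We verify four properties. First, since $\omega_\delta=\omega_0+\delta(1-\omega_0)$,
$$\Delta w_\delta=\omega_0h_0+\delta(1-\omega_0)h_0-2M\delta\,\omega_\delta=\omega_\delta(h_0-2M\delta),$$
so $w_\delta$ is $\omega_\delta$-biharmonic. Second, $w_\delta=f\ge0$ on $\mathbb T$. Third, by (10), $\partial_nw_\delta=\delta(\partial_np+M)\ge0$ on $\mathbb T$. Fourth, $w_\delta(z_0)=w_0(z_0)+\delta\big(p(z_0)-2Mq_\delta(z_0)\big)=w_0(z_0)+O(\delta)$, which by (13) is negative for small $\delta>0$.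

Take $\omega=\omega_\delta$ with such a $\delta$, $u=-w_\delta$ and $v=0$. Then $u\le0$ and $\partial_nu\le0$ on $\mathbb T$, but $u(z_0)>0=v(z_0)$. This proves Theorem 1. $\blacksquare$

## 9. The failure persists with equal normal derivatives

In Theorem 1 the normal derivative $\partial_nw_\delta=\delta(\partial_np+M)$ is small but need not vanish. We now make it zero at the cost of another $O(\delta)$ error. The danger is that $\omega_\delta$ is nearly zero at $a$, so the constant in the error estimate could blow up as $\delta\to0$; the estimate must use $\omega_\delta$ only near $\mathbb T$.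

**Proof of Theorem 2.** Keep $a,f,z_0,p,M$ from Sections 7 and 8. Since $\omega_\delta>0$ on $\overline{\mathbb D}$, Fact 2 gives an $\omega_\delta$-biharmonic $\tilde w_\delta\in C^\infty(\overline{\mathbb D})$ with $\tilde w_\delta=f$ and $\partial_n\tilde w_\delta=0$ on $\mathbb T$. Let $d=w_\delta-\tilde w_\delta$. Then $d=0$ and $\partial_nd=\delta g_1$ on $\mathbb T$, where $g_1=\partial_np+M$ is smooth and independent of $\delta$.

**Step 1. An energy identity.** This bounds $\eta=\omega_\delta^{-1}\Delta d$, which is harmonic and smooth on $\overline{\mathbb D}$. Write $\eta=\sum_n\eta_nr^{|n|}e^{in\theta}$. By (1),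
$$\int\omega_\delta\eta^2dA=\int\eta\,\Delta d\,dA=2\int_{\mathbb T}\eta\,\partial_rd\,d\sigma=-2\delta\int_{\mathbb T}\eta\,g_1\,d\sigma .$$
Since $\|\eta\|_{L^2(\mathbb D)}^2=\sum|\eta_n|^2\int_0^1r^{2|n|}2r\,dr=\sum|\eta_n|^2/(|n|+1)$, Cauchy–Schwarz gives
$$\int\omega_\delta\eta^2dA\le2\delta\,\|\eta\|_{L^2(\mathbb D)}\Big(\sum_n(|n|+1)|\hat g_1(n)|^2\Big)^{1/2}.$$

**Step 2. A lower bound uniform in $\delta$.** We bound the left side below by a multiple of $\|\eta\|^2$. Since $\omega_0>0$ on $\mathbb T$, there are $r_0<1$ and $c_0>0$ such that for $\delta\le\frac12$ we have $\omega_\delta\ge\frac12\omega_0\ge c_0$ on $r_0<|z|<1$. The function $\eta^2$ is subharmonic, so its circular means increase with $r$; the average of $\eta^2$ over $\mathbb D$ is at most its average over the annulus: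
$$\int_{\mathbb D}\eta^2dA\le\frac1{1-r_0^2}\int_{r_0<|z|<1}\eta^2dA\le\frac1{c_0(1-r_0^2)}\int_{\mathbb D}\omega_\delta\eta^2dA .$$
With Step 1, $\|\eta\|_{L^2(\mathbb D)}=O(\delta)$.

**Step 3. Conclusion at $z_0$.** Since $\Delta d=\omega_\delta\eta$ and $d|_{\mathbb T}=0$, $d(z_0)$ is the integral of $\omega_\delta\eta$ against the Green function of $\Delta$ at $z_0$, which is in $L^2(\mathbb D)$; and $\omega_\delta$ is bounded uniformly in $\delta$. So $d(z_0)=O(\delta)$, and $\tilde w_\delta(z_0)=w_\delta(z_0)-d(z_0)=w_0(z_0)+O(\delta)<0$ for small $\delta>0$. Take $u=-\tilde w_\delta$, $v=0$. $\blacksquare$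

So the defect lies in the dependence on the Dirichlet values: with zero normal derivative, the linear map from $f=w|_{\mathbb T}$ to $w(z_0)$ is not positive.

## 10. Radial weights: Fourier coefficients and a convolution equation

We turn to Theorem 3. Let $\omega$ be as there, and put $\ell(s)=\omega(e^{-s})$, $s\ge0$. With $s=\log\frac1r$, $\Delta=r^{-2}(\partial_s^2+\partial_\theta^2)$ away from $0$, so logarithmic subharmonicity says that $\log\ell$ is convex on $(0,\infty)$. Since $\ell(s)\to\omega(0)<\infty$ as $s\to\infty$, $\log\ell$ is convex and bounded above for large $s$, so its slope is never positive, and $\ell$ is nonincreasing. Thus $\omega$ is nondecreasing in $r$, and by continuity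
$$\omega\ge\omega(0)>0\quad\text{on }\overline{\mathbb D}.$$
So $\omega^{-1}$ is smooth on $\overline{\mathbb D}$ and Fact 2 applies.

**Step 1. Fourier coefficients of an $\omega$-biharmonic function.** Radial symmetry lets us solve the problem mode by mode, as for $\omega=1$. Let $w\in C^\infty(\overline{\mathbb D})$ be $\omega$-biharmonic with data $(f,g)$; let $\hat w_n(r)=\int w(r\zeta)\bar\zeta^n\,d\sigma$, $N=|n|$, and let $h_nr^N$ be the $n$-th coefficient of the harmonic function $\omega^{-1}\Delta w$. With $V=\hat w_n'-N\hat w_n/r$,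
$$V'+\frac{N+1}rV=\hat w_n''+\frac1r\hat w_n'-\frac{N^2}{r^2}\hat w_n=\omega\,h_nr^N,\qquad\text{so}\qquad(r^{N+1}V)'=h_n\,\omega\,r^{2N+1}.$$
As $r\to0$, $r^{N+1}V=r^{N+1}\hat w_n'-Nr^N\hat w_n\to0$. Hence
$$\rho^{N+1}V(\rho)=h_n\int_0^\rho s^{2N+1}\omega(s)\,ds=h_n\rho^{2N+2}\int_0^1s^{2N+1}\omega(\rho s)\,ds .$$
Dividing by the case $\rho=1$, where $V(1)=-(g_n+Nf_n)$, we get $V(\rho)=-(g_n+Nf_n)\rho^{N+1}R_\rho(N)$ with
$$R_\rho(N)=\frac{\int_0^1s^{2N+1}\omega(\rho s)\,ds}{\int_0^1s^{2N+1}\omega(s)\,ds}=\frac{\int_0^\infty e^{-(2N+2)s}\,\ell(s+\tau)\,ds}{\int_0^\infty e^{-(2N+2)s}\,\ell(s)\,ds},\qquad\tau=\log\tfrac1\rho,\quad 0<\rho\le1.\tag{14}$$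
(The quotient is legitimate: $h_n=V(1)/\int_0^1s^{2N+1}\omega\,ds$.) Integrating $(\rho^{-N}\hat w_n)'=\rho^{-N}V$ from $r$ to $1$,
$$\hat w_n(r)=r^N\Big[f_n+(g_n+Nf_n)\int_r^1\rho\,R_\rho(N)\,d\rho\Big].\tag{15}$$
For $\omega=1$, $R_\rho(N)=1$ and (15) is the formula of Section 3. Since $\ell$ is nonincreasing, $0\le R_\rho(N)\le1$ in general, but a bound on Fourier coefficients does not give the sign of a kernel: $1+\zeta+\bar\zeta=1+2\cos\theta$ has all coefficients in $[0,1]$ and equals $-1$ at $\theta=\pi$. What would help is a representation of $R_\rho(N)$ as a positive mixture of the sequences $e^{-2Nv}$, because multiplying $r^N$ by $e^{-2Nv}$ only changes the radius. This is what convexity of $\log\ell$ gives.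

**Lemma 1.** For $0<\rho\le1$ there is a positive measure $\mu_\rho=\frac{\ell(\tau)}{\ell(0)}\delta_0+\psi_\tau(v)\,dv$ on $[0,\infty)$, with $\psi_\tau(v)\ge0$ continuous jointly in $(v,\tau)$, such that
$$R_\rho(N)=\int_{[0,\infty)}e^{-(2N+2)v}\,d\mu_\rho(v)\qquad(N\ge0).$$
Moreover $R_\rho(0)\le1$.

Take for example $\omega=\frac23(1+|z|^2)$, so $\ell(s)=\frac23(1+e^{-2s})$. With $P=2N+2$,
$$R_\rho(N)=\frac{\frac1P+\frac{\rho^2}{P+2}}{\frac1P+\frac1{P+2}}=\frac{(1+\rho^2)P+2}{2(P+1)}=\frac{1+\rho^2}2+\frac{1-\rho^2}2\cdot\frac1{P+1},$$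
so $\mu_\rho=\frac{1+\rho^2}2\delta_0+\frac{1-\rho^2}2e^{-v}dv$.

**Proof of Lemma 1.** The aim is to write the translate of $\ell$ as a convolution: $\ell(s+\tau)=\frac{\ell(\tau)}{\ell(0)}\ell(s)+\int_0^s\ell(s-v)\psi(v)\,dv$ with $\psi\ge0$. Let $\kappa=\ell'/\ell=(\log\ell)'$, which is continuous and nondecreasing on $[0,\infty)$, and $m_0=\ell(\tau)/\ell(0)$. Consider the Volterra equation
$$\ell(0)\psi(s)=m_0\,\ell(s)\big[\kappa(s+\tau)-\kappa(s)\big]+\int_0^s\ell(s-v)\big[\kappa(s+\tau)-\kappa(s-v)\big]\psi(v)\,dv .$$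
Because $\kappa$ is nondecreasing and $s+\tau\ge s\ge s-v$, the forcing term and the kernel are $\ge0$. On a compact set $0\le s\le s_0$, $0\le\tau\le\tau_0$, after division by $\ell(0)$, let the forcing term be at most $B_0$ and the kernel at most $B$. The $j$-th term of the Neumann series is nonnegative, jointly continuous and at most $B_0(Bs)^j/j!$. So the series converges uniformly there, and the solution $\psi=\psi_\tau$ is nonnegative and jointly continuous.

Put $G(s)=m_0\ell(s)+\int_0^s\ell(s-v)\psi(v)\,dv$. Then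
$$G'(s)=m_0\ell'(s)+\ell(0)\psi(s)+\int_0^s\ell'(s-v)\psi(v)\,dv .$$
Insert the Volterra equation for $\ell(0)\psi(s)$ and use $\ell'=\kappa\ell$: the terms $\mp m_0\kappa(s)\ell(s)$ and $\mp\int\kappa(s-v)\ell(s-v)\psi(v)\,dv$ cancel, and $G'(s)=\kappa(s+\tau)G(s)$ remains. Also $G(0)=m_0\ell(0)=\ell(\tau)$. The function $s\mapsto\ell(s+\tau)$ solves the same initial value problem, so $G=\ell(\cdot+\tau)$. Multiplying by $e^{-(2N+2)s}$, integrating, and using Tonelli,
$$\int_0^\infty e^{-(2N+2)s}\ell(s+\tau)\,ds=\Big(\int_0^\infty e^{-(2N+2)s}\ell(s)\,ds\Big)\Big(m_0+\int_0^\infty e^{-(2N+2)v}\psi(v)\,dv\Big).$$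
As $\ell$ is bounded and positive, the left side is finite and the first factor is finite and positive; dividing gives the formula. Finally $R_\rho(0)\le1$, since $\ell(s+\tau)\le\ell(s)$. $\square$

## 11. Positivity for radial weights: the $\omega$-biharmonic case

**Lemma 2.** Let $\omega$ be as in Theorem 3. If $w\in C^\infty(\overline{\mathbb D})$ is $\omega$-biharmonic with $f=w|_{\mathbb T}\ge0$ and $g=\partial_nw|_{\mathbb T}\ge0$, then $w\ge0$ on $\mathbb D$. (Replacing $w$ by $-w$ gives the version with $\le$.)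

**Step 1. The kernels.** We turn (15) into an integral formula. Fix $0<r<1$ and define the positive measure $\nu_r$ on $[0,\infty)$ by
$$\int\Theta\,d\nu_r=\int_r^1\rho\int\Theta(v)\,e^{-2v}\,d\mu_\rho(v)\,d\rho\qquad(\Theta\ge0\text{ Borel});$$
this makes sense because the atom and the density of $\mu_\rho$ depend continuously on $(\rho,v)$. By Lemma 1, $\int_r^1\rho R_\rho(N)\,d\rho=\int e^{-2Nv}d\nu_r(v)$, and the total mass is
$$\nu_r([0,\infty))=\int_r^1\rho R_\rho(0)\,d\rho\le\frac{1-r^2}2 .$$
Since $r^Ne^{-2Nv}=(re^{-2v})^N$ and $re^{-2v}\le r<1$, all sums converge absolutely, and with the notation (4), equation (15) says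
$$w(r\zeta)=\int_{\mathbb T}\Big[P_r+\int S_{re^{-2v}}d\nu_r(v)\Big](\zeta\bar\xi)\,f(\xi)\,d\sigma(\xi)+\int_{\mathbb T}\Big[\int P_{re^{-2v}}d\nu_r(v)\Big](\zeta\bar\xi)\,g(\xi)\,d\sigma(\xi).$$
The kernel of $g$ is $\ge0$.

**Step 2. Reduction to one inequality.** The kernel of $f$ contains $S_q$, which takes both signs; we compare it with $P_r$. Since $P_r\ge0$ and $\frac2{1-r^2}\nu_r$ has mass at most $1$, the kernel of $f$ is at least $\int\big[\frac{2P_r}{1-r^2}+S_{re^{-2v}}\big]d\nu_r(v)$. So it suffices that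
$$\frac{2P_r}{1-r^2}+S_q=\frac2{D_r}+\frac{2q\,(x(1+q^2)-2q)}{D_q^2}\ge0\qquad(0\le q\le r<1,\ -1\le x\le1).$$

**Step 3. The inequality.** Put $b_q=2q-x(1+q^2)$. If $q=0$ or $b_q\le0$ the inequality is clear. Otherwise $q>0$, $b_q>0$, and we must show $q\,b_qD_r\le D_q^2$. The function $q\mapsto q^{-1}+q$ decreases on $(0,1]$, so $D_r/r=r^{-1}+r-2x\le q^{-1}+q-2x=D_q/q$, that is, $qD_r\le rD_q$. Moreover
$$D_q-b_q=1+q^2-2qx-2q+x+xq^2=(1-q)^2(1+x)\ge0 .$$
Therefore $q\,b_qD_r\le r\,b_qD_q\le b_qD_q\le D_q^2$.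

Hence $w(r\zeta)\ge0$ for $0<r<1$, and $w(0)\ge0$ by continuity. $\square$

Lemma 2 also holds on $\rho\mathbb D$, $0<\rho\le1$: the weight $\omega(\rho\,\cdot)$ satisfies the hypotheses of Theorem 3, $w(\rho\,\cdot)$ is biharmonic for it, and its normal derivative is multiplied by $\rho>0$.

## 12. From $\omega$-biharmonic to sub-$\omega$-biharmonic: varying the domain

It remains to allow $\Delta(\omega^{-1}\Delta u)\le0$. The method is to let the disk grow and show that the solution with zero data only decreases; each infinitesimal change is $\omega$-biharmonic, so Lemma 2 controls it.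

**Lemma 3.** Let $\omega$ be as in Theorem 3. If $e\in C^\infty(\overline{\mathbb D})$ is real-valued, $\Phi:=\Delta(\omega^{-1}\Delta e)\le0$ on $\mathbb D$, and $e=\partial_ne=0$ on $\mathbb T$, then $e\le0$.

**Step 1. The family $e_\rho$.** We set up the variation and its smoothness. For $0<\rho\le1$ let $\mathbb T_\rho=\partial(\rho\mathbb D)$ and let $e_\rho\in C^\infty(\rho\overline{\mathbb D})$ solve $\Delta(\omega^{-1}\Delta e_\rho)=\Phi$ in $\rho\mathbb D$ with $e_\rho=\partial_re_\rho=0$ on $\mathbb T_\rho$ (Fact 2, rescaled). By uniqueness $e_1=e$. The rescaled function $e^{(\rho)}(z)=e_\rho(\rho z)$ solves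
$$T_\rho e^{(\rho)}:=\Delta\big(\omega(\rho z)^{-1}\Delta e^{(\rho)}\big)=\rho^4\,\Phi(\rho z)\quad\text{on }\mathbb D,\qquad e^{(\rho)}\in H_0^2 .$$
Since $\omega(\rho z)^{-1}$ and $\Phi(\rho z)$ are smooth in $(\rho,z)\in(0,1]\times\overline{\mathbb D}$, the isomorphisms $T_\rho:H^{j+4}\cap H_0^2\to H^j$ and the right-hand sides depend smoothly on $\rho\in(0,1]$, for each $j$. Inversion of operators is a smooth operation, so $T_\rho^{-1}$ and $e^{(\rho)}\in H^{j+4}$ depend smoothly on $\rho$. By Sobolev embedding, $e^{(\rho)}(z)$ is smooth on $(0,1]\times\overline{\mathbb D}$, and $e_\rho(z)=e^{(\rho)}(z/\rho)$ is smooth on $\{|z|\le\rho\le1,\ \rho>0\}$.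

**Step 2. Data of the derivative.** We compute the boundary data of $\dot e=\partial_\rho e_\rho$. The equation $\Delta(\omega^{-1}\Delta e_\rho)=\Phi$ has a right side independent of $\rho$, so $\dot e$ is $\omega$-biharmonic in $\rho\mathbb D$. For $\zeta\in\mathbb T$ and $0\le s\le1$, differentiating $e_\rho(z)=e^{(\rho)}(z/\rho)$ gives
$$\dot e(\rho s\zeta)=\partial_\rho e^{(\rho)}(s\zeta)-\frac s\rho\,\partial_re^{(\rho)}(s\zeta).$$
For all $\rho$ we have $e^{(\rho)}(\zeta)=\partial_re^{(\rho)}(\zeta)=0$, hence also $\partial_\rho e^{(\rho)}(\zeta)=\partial_r\partial_\rho e^{(\rho)}(\zeta)=0$. Setting $s=1$: $\dot e=0$ on $\mathbb T_\rho$. Differentiating in $s$ at $s=1$: $\rho\,\partial_r\dot e(\rho\zeta)=-\frac1\rho\partial_r^2e^{(\rho)}(\zeta)=-\rho\,\partial_r^2e_\rho(\rho\zeta)$. As $e_\rho$ has zero data on $\mathbb T_\rho$, $\Delta e_\rho=\partial_r^2e_\rho$ there, and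
$$\dot e=0,\qquad\partial_n\dot e=-\partial_r\dot e=\partial_r^2e_\rho=\Delta e_\rho\qquad\text{on }\mathbb T_\rho.$$

**Step 3. The sign of $\Delta e_\rho$ on $\mathbb T_\rho$.** We need $\Delta e_\rho\le0$ there, and test it against nonnegative functions. Given smooth $\chi\ge0$ on $\mathbb T_\rho$, let $y\in C^\infty(\rho\overline{\mathbb D})$ be $\omega$-biharmonic with $y=0$, $\partial_ny=\chi$ on $\mathbb T_\rho$ (Fact 2, rescaled). By Lemma 2 on $\rho\mathbb D$, $y\ge0$. Apply Green's formula (with $dx\,dy$ and arclength $ds$) to $y$ and $\omega^{-1}\Delta e_\rho$, using $y=0$ and $\partial_ry=-\chi$ on $\mathbb T_\rho$: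
$$0\ge\int_{\rho\mathbb D}y\,\Phi\,dx\,dy=\int_{\rho\mathbb D}(\omega^{-1}\Delta y)\,\Delta e_\rho\,dx\,dy+\int_{\mathbb T_\rho}\omega^{-1}\Delta e_\rho\,\chi\,ds .$$
The first integral on the right is $0$ by Green's formula again, since $\omega^{-1}\Delta y$ is harmonic and $e_\rho=\partial_re_\rho=0$ on $\mathbb T_\rho$. So $\int_{\mathbb T_\rho}\omega^{-1}\Delta e_\rho\,\chi\,ds\le0$ for all smooth $\chi\ge0$, and $\Delta e_\rho\le0$ on $\mathbb T_\rho$.

**Step 4. Monotonicity in $\rho$.** By Steps 2 and 3, $\dot e$ is $\omega$-biharmonic in $\rho\mathbb D$ with $\dot e=0$ and $\partial_n\dot e\le0$ on $\mathbb T_\rho$. Lemma 2, in the version with $\le$, gives $\dot e\le0$ in $\rho\mathbb D$. So for $z\in\mathbb D$, $z\ne0$, the function $\rho\mapsto e_\rho(z)$ is nonincreasing on $[|z|,1]$. It vanishes at $\rho=|z|$. Hence $e(z)=e_1(z)\le0$, and $e(0)\le0$ by continuity. $\square$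

**Proof of Theorem 3.** We split $u-v$ into a part with zero data and an $\omega$-biharmonic part. Let $w=u-v$ and $\Phi=\Delta(\omega^{-1}\Delta w)$, which is smooth on $\overline{\mathbb D}$ and $\le0$; on $\mathbb T$ we have $w\le0$ and $\partial_nw\le0$. By Fact 2 there is a real $e\in C^\infty(\overline{\mathbb D})$ with $\Delta(\omega^{-1}\Delta e)=\Phi$ and $e=\partial_ne=0$ on $\mathbb T$. Lemma 3 gives $e\le0$. The function $w-e$ is $\omega$-biharmonic, with boundary values $w|_{\mathbb T}\le0$ and normal derivative $\partial_nw|_{\mathbb T}\le0$, so $w-e\le0$ by Lemma 2. Hence $u-v=w\le e\le0$ on $\mathbb D$. $\blacksquare$
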